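\title{Collectionwise Hausdorffness of normal and of countably paracompact first countable spaces: a question of Burke}


\begin{abstract}
D.~K.~Burke asked whether every countably paracompact first countable space is collectionwise Hausdorff provided that every normal first countable space is. We show that the answer is no. If ZFC is consistent, then so is ZFC + GCH together with the following two statements: every normal first countable space is collectionwise Hausdorff, and there is a countably paracompact, zero-dimensional, locally compact, locally countable Moore space of size $\aleph_1$ that is not. The model is a forcing extension of $L$ by a countable-support iteration of length $\omega_2$. The iteration makes a ladder space countably paracompact, and it contains blocks that produce generic copies of initial segments of the iteration; these copies separate closed discrete sets of size $\aleph_1$ in normal spaces. The reverse implication is a theorem of ZFC, and we prove it as well.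
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a space is a regular $T_1$ topological space. A space $X$ is \emph{first countable} if every point has a countable neighborhood base. It is \emph{normal} if any two disjoint closed sets have disjoint open neighborhoods. It is \emph{countably paracompact} if every countable open cover has an open refinement that is locally finite, meaning that every point has a neighborhood meeting only finitely many of its members. It is \emph{collectionwise Hausdorff} (CWH) if for every closed discrete set $D\subseteq X$ there are pairwise disjoint open sets $U_d\ni d$, $d\in D$. Consider the statements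
\begin{itemize}
\item[(N)] every first countable normal space is CWH;
\item[(P)] every first countable countably paracompact space is CWH.
\end{itemize}
Both hold if $V=L$: (N) by a theorem of Fleissner \cite{Fl}, and (P) by a theorem of Watson \cite{Wa}. D.~K.~Burke asked whether (N) implies (P); see \cite{PS}. We read the question as follows.

\medskip
\noindent\textbf{Question.} Does (P) hold in every model of ZFC in which (N) holds?
\medskip

To see what is at stake, fix a closed discrete set $D\subseteq X$. If $D=\{d_n:n<\omega\}$ is countable, regularity alone separates its points: choose open sets $U_n\ni d_n$ with $\overline{U_n}\cap D=\{d_n\}$ and pass to $U_n\setminus\bigcup_{m<n}\overline{U_m}$. For uncountable $D$, normality and countable paracompactness give information only about partitions of $D$ into few pieces. Normality puts the two pieces of a partition $D=D_0\cup D_1$ into disjoint open sets. Countable paracompactness, applied to the cover by the sets $O_n=X\setminus(D\setminus D_n)$, expands the pieces of a partition $D=\bigcup_nD_n$ to a locally finite family of open sets $W_n$ with $W_n\cap D=D_n$.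 (Assign to each member $R$ of the refinement one $n$ with $R\subseteq O_n$, and let $W_n$ be the union of the members assigned to $n$.) So (N) and (P) have the same shape: a weak separation of all coarse partitions yields a separation of all points. Since both statements hold in $L$, one may guess that they are equivalent. The hypotheses are not symmetric, however. Normality gives disjointness, while local finiteness only bounds overlaps, and for a finite partition it says nothing at all. This suggests that (P) is the stronger statement, and so it is.

\begin{theorem}\label{thm:main}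
If ZFC is consistent, then so is ZFC + GCH + \emph{(a)} + \emph{(b)}, where
\begin{itemize}
\item[(a)] every first countable normal space is CWH;
\item[(b)] there is a countably paracompact, first countable space $Y$ that is not CWH. Moreover, $Y$ is a zero-dimensional, locally compact, locally countable Moore space with $|Y|=\aleph_1$.
\end{itemize}
\end{theorem}

\begin{proposition}[ZFC]\label{prop:zfc}
If every countably paracompact first countable space is CWH, then every first countable normal space is CWH.
\end{proposition}

Thus the answer to the question is negative (relative to the consistency of ZFC, which any statement of this kind has to assume): (P) implies (N) in ZFC, and the converse is not provable, even under GCH and even if (P) is restricted to spaces as in (b). Recall that a space is \emph{zero-dimensional} if it has a base of clopen sets, \emph{locally countable} if every point has a countable neighborhood, and a \emph{Moore space} if it has open covers $\mathcal G_n$ ($n<\omega$) such that for every point $x$ the stars $\operatorname{st}(x,\mathcal G_n)=\bigcup\{O\in\mathcal G_n:x\in O\}$ form a neighborhood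 base at $x$.

Section~\ref{sec:red} turns separation of a closed discrete set into combinatorics, and Section~\ref{sec:zfc} proves Proposition~\ref{prop:zfc}. The space $Y$ is built from a ladder system on a stationary, co-stationary set $S\subseteq\omega_1$; it is countably paracompact as soon as a certain principle (G) holds (Section~\ref{sec:ladder}). We force (G) over $L$ by an iteration of length $\omega_2$ (Section~\ref{sec:iter}). The difficulty is to keep (N) for closed discrete sets of size $\aleph_1$. Section~\ref{sec:idea} shows the idea in a one-step and a two-step example, Section~\ref{sec:blocks} builds the device needed in general, and Section~\ref{sec:model} applies it. Larger closed discrete sets are handled in Section~\ref{sec:large}, by GCH at singular cardinals and by condensation at regular ones.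

\subsection*{Set-theoretic conventions}
Let $\kappa$ be a regular uncountable cardinal. A \emph{club} is a closed unbounded subset of $\kappa$, and a set is \emph{stationary} if it meets every club. We use these facts: the intersection of fewer than $\kappa$ clubs is a club; the diagonal intersection $\{\delta:\delta\in E_\gamma\text{ for all }\gamma<\delta\}$ of clubs $E_\gamma$ is a club; for $b:\kappa\to\kappa$ the set of $\delta$ closed under $b$ is a club; and a function $r$ on a stationary set with $r(\delta)<\delta$ is constant on a stationary subset (Fodor's lemma).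

In a forcing order, $p\le p'$ means that $p$ is stronger, and $p\perp p'$ means that $p,p'$ have no common extension. The value of a name $\tau$ under a generic filter $G$ is $\tau[G]$. A condition \emph{decides} $\tau$ if it forces $\tau=\check x$ for some $x\in V$. A \emph{nice name} for a subset of $A\in V$ has the form $\bigcup_{x\in A}\{\check x\}\times A_x$ with antichains $A_x$. Every subset of $A$ in $V[G]$ has a nice name, and every function $S\to\omega$ in $V[G]$ has a nice name that is forced by every condition to be a function $S\to\omega$.

For regular $\theta$, $H(\theta)$ is the set of sets whose transitive closure has size $<\theta$. If $M\prec H(\theta)$ is countable and $\theta>\omega_1$, then $M\cap\omega_1$ is a countable limit ordinal, every countable element of $M$ is a subset of $M$, every finite subset of $M$ is an element of $M$, and every object definable in $H(\theta)$ from elements of $M$ lies in $M$. For each $x\in H(\theta)$ the set $\{M\cap\omega_1:x\in M\prec H(\theta),\ M\text{ countable}\}$ contains a club of $\omega_1$, so it meets every stationary set.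

\section{Separating a closed discrete set}\label{sec:red}

Let $X$ be first countable and $D\subseteq X$ closed discrete. Every subset of $D$ is again closed discrete in $X$. Fix a decreasing open base $\{U(a,k):k<\omega\}$ at each $a\in D$, and for $a\ne b$ in $D$ write
\[
(a,n)\sim(b,k)\quad\text{if and only if}\quad U(a,n)\cap U(b,k)\ne\emptyset .
\]
This relation is symmetric and \emph{monotone}: it is preserved when $n$ and $k$ decrease. The following notions depend only on $\sim$, and they are absolute between models of set theory that contain the objects named.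
\begin{itemize}
\item $M\subseteq D$ is \emph{separated} if there is $g:M\to\omega$ with $(a,g(a))\not\sim(b,g(b))$ for all $a\ne b$ in $M$.
\item $g:D\to\omega$ \emph{separates} the coloring $\chi:D\to2$ if $(a,g(a))\not\sim(b,g(b))$ whenever $\chi(a)\ne\chi(b)$.
\item For $Y\subseteq D$ and $h:Y\to\omega$,
\[
B(h)=\{\beta\in D\setminus Y:\ \forall k\ \exists a\in Y\ (a,h(a))\sim(\beta,k)\}.
\]
\end{itemize}
(Being separated is only upward absolute, since a larger model may contain a new $g$.) Disjoint open neighborhoods can be shrunk to basic ones, so $X$ is CWH if and only if all its closed discrete subsets are separated. If $X$ is normal, every coloring $\chi$ is separated by some $g$: take disjoint open sets $O_i\supseteq\chi^{-1}(i)$ and choose $g(a)$ with $U(a,g(a))\subseteq O_{\chi(a)}$. This is the only consequence of normality that we use. Finally, $B(h)$ is the set of points of $D\setminus Y$ in the closure of $\bigcup_{a\in Y}U(a,h(a))$: the points that block every attempt to extend $h$ to a separating function. Directly from the definition,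
\begin{equation}\label{eq:mono}
Y'\subseteq Y\quad\text{implies}\quad B(h{\restriction}Y')\setminus Y\subseteq B(h).
\end{equation}

A blocking point can be colored so as to defeat every extension of $h$. All uses of normality against a non-separated set go through this observation.

\begin{lemma}[Forbidden color]\label{lem:forbid}
Let $Y\subseteq D$, $h:Y\to\omega$, $c:Y\to2$ and $\beta\in B(h)$. There is a color $i<2$, called \emph{forbidden for $(h,c,\beta)$}, such that no $g\supseteq h$ separates a coloring $\chi\supseteq c$ with $\chi(\beta)=i$. The same color is forbidden in every larger model of set theory.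
\end{lemma}

\begin{proof}
For each $k$ choose $a_k\in Y$ with $(a_k,h(a_k))\sim(\beta,k)$. One color equals $c(a_k)$ for infinitely many $k$; let $i$ be the other color. Given $g\supseteq h$ and $\chi\supseteq c$ with $\chi(\beta)=i$, take $k\ge g(\beta)$ with $c(a_k)\neq i$. Then $\chi(a_k)\ne\chi(\beta)$, and $(a_k,g(a_k))\sim(\beta,g(\beta))$ by monotonicity. The points $a_k$ serve in any larger model.
\end{proof}

The next two lemmas glue separated sets together.

\begin{lemma}\label{lem:countable}
Let $X$ be normal. If $D$ is the disjoint union of separated sets $E_n$, $n<\omega$, then $D$ is separated. In particular, countable closed discrete sets are separated.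
\end{lemma}

\begin{proof}
Let $g^n$ separate the characteristic function of $E_n$, and let $e_n$ witness that $E_n$ is separated. For $\beta\in E_n$ put $g(\beta)=\max(g^0(\beta),\dots,g^n(\beta),e_n(\beta))$. On two points of $E_n$ we have $g\ge e_n$. If $\alpha\in E_n$, $\beta\in E_m$ and $n<m$, then $g\ge g^n$ at both points, and $g^n$ keeps them apart. Monotonicity gives $(\alpha,g(\alpha))\not\sim(\beta,g(\beta))$ in both cases.
\end{proof}

\begin{lemma}\label{lem:chain}
Let $\mu$ be a limit ordinal and $\langle M^{(j)}:j<\mu\rangle$ an increasing continuous chain of separated subsets of $D$ with union $M$. If there is $g:M\to\omega$ with $M\cap B(g{\restriction}M^{(j)})=\emptyset$ for all $j<\mu$, then $M$ is separated.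
\end{lemma}

\begin{proof}
Let $g^j$ witness that $M^{(j)}$ is separated. By continuity, $M$ is the disjoint union of the layers $M^{(0)}$ and $M^{(j+1)}\setminus M^{(j)}$, $j<\mu$. On $M^{(0)}$ let $g^*=\max(g,g^0)$. A point $\beta\in M^{(j+1)}\setminus M^{(j)}$ is not in $B(g{\restriction}M^{(j)})$, so for some $k$, and by monotonicity for all larger $k$, no $a\in M^{(j)}$ has $(a,g(a))\sim(\beta,k)$. Let $g^*(\beta)$ be such a $k$ with $k\ge g(\beta),g^{j+1}(\beta)$. Two points of one layer are kept apart because $g^*\ge g^{j+1}$ (or $g^0$) there. If $\beta$ is in the layer $M^{(j+1)}\setminus M^{(j)}$ and $a$ is in an earlier layer, then $a\in M^{(j)}$, so $(a,g(a))\not\sim(\beta,g^*(\beta))$, and $g^*(a)\ge g(a)$.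
\end{proof}

\begin{corollary}\label{cor:club}
Let $D$ be identified with a regular uncountable cardinal $\kappa$, and let all subsets of $D$ of size $<\kappa$ be separated. Then $D$ is separated if and only if there is $g:\kappa\to\omega$ with $B(g{\restriction}\delta)=\emptyset$ for club many $\delta<\kappa$.
\end{corollary}

\begin{proof}
Given $g$, enumerate the club increasingly as $\langle\delta_j:j<\kappa\rangle$ and apply Lemma~\ref{lem:chain} with $M^{(j)}=\delta_j$. Conversely, if $g$ witnesses that $D$ is separated, then $k=g(\beta)$ shows $\beta\notin B(g{\restriction}\delta)$ for every $\beta\geq\delta$.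
\end{proof}

\section{The implication that holds in ZFC}\label{sec:zfc}

\begin{proof}[Proof of Proposition~\ref{prop:zfc}]
Let $X$ be first countable and normal with a closed discrete set $D$ that is not separated. We build a countably paracompact first countable space $Z$ that is not CWH. The idea is to keep only the relation $\sim$ and to realize each of its instances by one isolated point.

By regularity choose the bases so that $\overline{U(a,0)}\cap D=\{a\}$. Then for $a\ne b$ there is $k$ with $(a,0)\not\sim(b,k)$. Let $Z$ consist of $D$ and of the unordered pairs $y=\{(a,n),(b,k)\}$ with $a\ne b$ and $(a,n)\sim(b,k)$. The pairs $y$ are isolated, and $a\in D$ has the basic neighborhoods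
\[
U'(a,l)=\{a\}\cup\{\{(a,n),(b,k)\}\in Z:n\ge l\},\qquad l<\omega .
\]
For $a\ne b$, a common point of $U'(a,l)$ and $U'(b,l')$ is a pair $\{(a,n),(b,k)\}$ with $n\ge l$, $k\ge l'$ and $(a,n)\sim(b,k)$. By monotonicity such a pair exists if and only if $(a,l)\sim(b,l')$. So $D$ has the same relation $\sim$ in $Z$ as in $X$.

Each $U'(a,l)$ is clopen: if $b\ne a$ and $(a,0)\not\sim(b,k)$, then $U'(b,k)\cap U'(a,l)=\emptyset$. Also $\bigcap_lU'(a,l)=\{a\}$, since a pair $y$ contains $(a,n)$ for at most one $n$. Hence $Z$ is $T_1$, zero-dimensional, regular and first countable. The set $D$ is closed discrete in $Z$ and not separated, so $Z$ is not CWH.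

Let $\{O_n:n<\omega\}$ be an open cover of $Z$ and $f(a)=\min\{n:a\in O_n\}$ for $a\in D$. By normality of $X$ let $g^n$ separate the characteristic function of $f^{-1}(n)$. Choose $g(a)\ge g^0(a),\dots,g^{f(a)}(a)$ with $U'(a,g(a))\subseteq O_{f(a)}$. If $f(a)=n<f(b)$, then $g\geq g^n$ at $a$ and $b$, so $(a,g(a))\not\sim(b,g(b))$. Therefore the open sets $V_n=\bigcup\{U'(a,g(a)):f(a)=n\}\subseteq O_n$ are pairwise disjoint. Add each isolated point outside $\bigcup_mV_m$ to $V_n$ for the least $n$ such that the point lies in $O_n$. The result is a cover of $Z$ by pairwise disjoint open sets refining $\{O_n\}$, and such a cover is locally finite.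
\end{proof}

\section{The ladder space}\label{sec:ladder}

The limits of limit ordinals form a club in $\omega_1$, and every stationary subset of $\omega_1$ splits into two disjoint stationary sets. So we can fix a set $S\subseteq\omega_1$ of limits of limit ordinals such that $S$ and $\omega_1\setminus S$ are stationary. For $\delta\in S$ fix limit ordinals $\lambda_{\delta,0}<\lambda_{\delta,1}<\cdots$ with supremum $\delta$, and let $\eta_\delta(n)=\lambda_{\delta,n}+n$. The \emph{ladder} $\eta_\delta:\omega\to\delta$ is strictly increasing and cofinal; we write $\eta_\delta$ also for its range. For $\gamma<\delta$ the set $\eta_\delta\cap\gamma$ is finite, so $\eta_\delta\cap\eta_{\delta'}$ is finite for $\delta\ne\delta'$.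

Let $Y=(S\times\{1\})\cup(\omega_1\times\{0\})$. The points $(\alpha,0)$ are isolated, and $\delta\in S$ (short for $(\delta,1)$) has the basic neighborhoods $U(\delta,k)=\{\delta\}\cup\{(\eta_\delta(n),0):n\ge k\}$.

\begin{definition}
Let $\delta\in S$, $v<\omega$, and let $F$ be a function into $\omega$ whose domain contains $\delta$ as a subset. $F$ is \emph{$v$-good at $\delta$} if
\[
v\le\liminf_nF(\eta_\delta(n))\qquad\text{and}\qquad\limsup_nF(\eta_\delta(n))<\omega .
\]
Principle (G) says: for every $f:S\to\omega$ there is $F:\omega_1\to\omega$ that is $f(\delta)$-good at every $\delta\in S$.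
\end{definition}

Two features of goodness are used constantly. It depends only on the values of $F$ on a final segment of $\delta$. And it is inherited downward: $v$-good implies $v'$-good for $v'\le v$, so finitely many demands at $\delta$ are met by meeting the largest.

\begin{proposition}\label{prop:Y}
The following hold in every model of ZFC that has the same $\omega_1$.
\begin{itemize}
\item[(i)] $Y$ is a first countable, zero-dimensional, locally compact, locally countable Moore space of size $\aleph_1$.
\item[(ii)] If $S$ is stationary, $Y$ is not CWH.
\item[(iii)] If \emph{(G)} holds, $Y$ is countably paracompact.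
\end{itemize}
\end{proposition}

\begin{proof}
(i) $U(\delta,k)$ is a convergent sequence with its limit, hence countable and compact. It is clopen: for $\delta'\ne\delta$ the set $\eta_\delta\cap\eta_{\delta'}$ is finite, so some $U(\delta',k')$ misses it. Points are closed because $\bigcap_kU(\delta,k)=\{\delta\}$. So $Y$ is $T_1$ and zero-dimensional, hence regular. Let $\mathcal G_n=\{U(\delta,n):\delta\in S\}\cup\{\{(\alpha,0)\}:\alpha<\omega_1\}$. Then $\operatorname{st}(\delta,\mathcal G_n)=U(\delta,n)$. Write $\alpha=\lambda+m$ with $\lambda$ a limit ordinal or $0$ and $m<\omega$. If $\alpha=\eta_\delta(n')=\lambda_{\delta,n'}+n'$, then $n'=m$. So for $n>m$ the point $(\alpha,0)$ lies in no $U(\delta,n)$, and $\operatorname{st}((\alpha,0),\mathcal G_n)=\{(\alpha,0)\}$. This is the only place where the special form of the ladders matters.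

(ii) $S\times\{1\}$ is closed discrete. If the sets $U(\delta,g(\delta))$ were pairwise disjoint, the map $\delta\mapsto\eta_\delta(g(\delta))<\delta$ would be injective on $S$, contrary to Fodor's lemma.

(iii) Let $\{O_n:n<\omega\}$ be an open cover, $f(\delta)=\min\{n:\delta\in O_n\}$, and let $F$ be given by (G). Choose $g,h:S\to\omega$ with $U(\delta,g(\delta))\subseteq O_{f(\delta)}$ and $f(\delta)\le F(\eta_\delta(n))\le h(\delta)$ for all $n\ge g(\delta)$. Let $V_n=\bigcup\{U(\delta,g(\delta)):f(\delta)=n\}$, and let $W_n$ be $V_n$ together with those isolated points $y\notin\bigcup_mV_m$ for which $n$ is least with $y\in O_n$. The sets $W_n\subseteq O_n$ form an open cover of $Y$. If $(\alpha,0)\in V_n$, then $\alpha=\eta_\delta(k)$ with $k\ge g(\delta)$ and $f(\delta)=n$, so $n\le F(\alpha)$. Hence an isolated point in $\bigcup_mV_m$ lies in $W_n$ only for $n\le F(\alpha)$, and any other isolated point lies in exactly one $W_n$. Now let $\delta\in S$. The point $\delta$ lies only in $W_{f(\delta)}$. A point $(\alpha,0)\in U(\delta,g(\delta))$ belongs to $\bigcup_m V_m$, so if it lies in $W_n$ then $n\le F(\alpha)\le h(\delta)$.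 Thus $U(\delta,g(\delta))$ meets only finitely many $W_n$.
\end{proof}

The lower bound in the definition of goodness gives local finiteness at isolated points, and the upper bound gives it at points of $S$. The two remarks below show the limits within which we have to work.

\begin{remark}\label{rem:exact}
Goodness cannot be replaced by equality. Suppose that for each $f:S\to2$ there is $F$ with $F(\eta_\delta(n))=f(\delta)$ for all large $n$, for every $\delta\in S$. Then $Y$ is normal, so (N) fails if $S$ is stationary. Indeed, let $H_0,H_1$ be disjoint closed sets, and let $f=1$ on $H_1\cap S$ and $f=0$ elsewhere. For $\delta\in H_i\cap S$ choose $g(\delta)$ with $U(\delta,g(\delta))\cap H_{1-i}=\emptyset$ and $F(\eta_\delta(n))=i$ for $n\ge g(\delta)$. The open sets $H_i\cup\bigcup_{\delta\in H_i\cap S}U(\delta,g(\delta))$ are disjoint.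
\end{remark}

\begin{remark}\label{rem:noguess}
(G) rules out guessing on $S$: there are no functions $F_\delta:\delta\to\omega$ ($\delta\in S$) such that every $F:\omega_1\to\omega$ has $F{\restriction}\delta=F_\delta$ for some $\delta\in S$. Otherwise let $f(\delta)=1+\limsup_nF_\delta(\eta_\delta(n))$ if this is finite and $f(\delta)=0$ if not; a function $F$ with $F{\restriction}\delta=F_\delta$ is not $f(\delta)$-good at $\delta$.
\end{remark}

\section{Generic colorings}\label{sec:idea}

Let $X$ be normal and $D=\omega_1$. By Corollary~\ref{cor:club} we need $g$ with $B(g{\restriction}\delta)=\emptyset$ for club many $\delta$. If a sequence $\langle g_\delta\rangle$ guesses initial segments $g{\restriction}\delta$ often enough, one can build a coloring that uses a forbidden color against every guess, and no $g$ separates it; this is how Section~\ref{sec:large} treats regular cardinals above $\omega_1$. By Remark~\ref{rem:noguess}, guessing on $S$ is incompatible with (G). The substitute is a generic coloring.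

\begin{example}[One step]\label{ex:cohen}
Let $\sim$ be a symmetric monotone relation on $\omega_1\times\omega$ in $V$. Let $\mathbb C$ be the set of functions $s:\gamma\to2$, $\gamma<\omega_1$, ordered by extension. It is countably closed, so it adds no $\omega$-sequences of elements of $V$ and preserves $\omega_1$. Let $\varphi:\omega_1\to2$ be generic, and suppose $g\in V[\varphi]$ separates $\varphi$. We claim that $B(g{\restriction}\delta)=\emptyset$ for club many $\delta$.

Let $s_0\subseteq\varphi$ force that $\dot g$ separates $\dot\varphi$. For $a<\omega_1$ choose $\gamma_a$ such that $\varphi{\restriction}\gamma_a$ decides $\dot g(a)$. Let $\delta\geq\operatorname{dom}s_0$ be closed under $a\mapsto\gamma_a$. Then the \emph{truncation} $s=\varphi{\restriction}\delta$ is a condition below $s_0$, and it forces $\dot g{\restriction}\delta=h$, where $h=g{\restriction}\delta\in V$. Suppose $\alpha\in B(h)$, and let $i$ be forbidden for $(h,s,\alpha)$. Since $\alpha\ge\delta$, some $s'\supseteq s$ has $s'(\alpha)=i$. This $s'$ forces that $\dot g\supseteq h$ separates $\dot\varphi\supseteq s$ and $\dot\varphi(\alpha)=i$,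 contrary to Lemma~\ref{lem:forbid}.

Consequently, if $X\in V[\varphi]$ is normal and the relation $\sim$ of $D=\omega_1$ lies in $V$, then $D$ is separated in $V[\varphi]$.
\end{example}

The argument used two properties: the truncation of the generic object at $\delta$ is a condition, and it has extensions giving $\alpha$ either color. In an iteration, the separating function $g$ may appear many steps after the coloring, and the steps in between force instances of (G). For $f:S\to\omega$ the natural forcing for (G) is the set $Q(f)$ of all $s:\gamma\to\omega$, $\gamma<\omega_1$, that are $f(\delta)$-good at every $\delta\in S$ with $\delta\le\gamma$. Two steps suffice to destroy both properties.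

\begin{example}[Two steps]\label{ex:two}
First add $F_0:\omega_1\to\omega$ by $Q(0)$, where $0$ is the zero function, and let the coloring be $F_0\bmod2$. Then add $F_1$ by $Q(f)$, where $f(\delta)=F_0(\delta)$. A condition is a pair $(s,t)$ such that $s$ forces $t\in Q(\dot f)$. Fix $\delta\in S$ and truncate: $s=F_0{\restriction}\delta$, $t=F_1{\restriction}\delta$. For every $v$ the function $s\cup\{(\delta,v)\}$ is in $Q(0)$, and it forces $\dot f(\delta)=v$. If $v>\liminf_nt(\eta_\delta(n))$, it forces $t\notin Q(\dot f)$. So $(s,t)$ is not a condition. Worse, if the lower limit is $0$, then every condition $(s',t')$ with $s'\supseteq s$ and $t'\supseteq t$ has $s'(\delta)=0$, and the color $1$ is not available at the point $\alpha=\delta$.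

The remedy is to change the order of events. Add $F^*_0$ by $Q(0)$. \emph{Before} the second step, add for each limit $\delta$ a function $F^{\delta,0}_0\supseteq F^*_0{\restriction}\delta$, again by $Q(0)$, and let $F^{\delta,1}_0$ agree with it below $\delta$ and equal $\sigma\circ F_0^{\delta,0}$ from $\delta$ on, where $\sigma$ swaps $2k$ and $2k+1$. These two functions give opposite colors to \emph{every} $\alpha\ge\delta$. Their values at $\delta$ are $2k$ and $2k+1$ for some $k$; put $d(\delta)=2k+1$. Now add $F^*_1$ so that it is $F_0^*(\delta)$-good at all $\delta\in S$ and, in addition, $d(\delta)$-good at all $\delta\in S$ in a club. For such $\delta$ the truncation $t=F_1^*{\restriction}\delta$ lies in $Q(f^{\delta,e})$ for both $e<2$, where $f^{\delta,e}=F_0^{\delta,e}{\restriction}S$: below $\delta$ the function $f^{\delta,e}$ agrees with $F^*_0$, and at $\delta$ its value is at most $d(\delta)$. So $t$ can be continued over both side functions, and both colors are available again.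
\end{example}

The example dictates the construction.
\begin{itemize}
\item The side functions must exist before the next coordinate is added. So we cannot work with the generic filter that produced $g$; we add a fresh \emph{main copy} of that stretch of the iteration, interleaved with \emph{side copies}.
\item Only finitely many demands can be met at $\delta$. So for each $\delta$ there are just two side copies, and they handle all $\alpha\ge\delta$ at once because their colorings are opposite above $\delta$. Meeting both demands needs the downward inheritance of goodness; for the exact version of Remark~\ref{rem:exact} two different values could not both be met.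
\item The main copy must be generic for the original forcing, which knows nothing about $d$. So a condition must be able to ignore $d$ for a while. This is why the extra demand is made only on a club, which is added along with the function.
\item Later copies must copy earlier ones. So iterands with finitely many clubs are admitted from the start.
\end{itemize}

\section{Iterations}\label{sec:iter}

From now until the end of Section~\ref{sec:model} the ground model satisfies $V=L$, hence GCH, and $S$, $\langle\eta_\delta\rangle$ are as in Section~\ref{sec:ladder}.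

\subsection{The iterands}
For $m<\omega$ let $\mathcal C_m$ be the set of tuples $q=(F^q,c^q_1,\dots,c^q_m)$, where $F^q:\gamma\to\omega$ for some $\gamma=\operatorname{ht}(q)<\omega_1$, and each $c^q_i\subseteq(0,\gamma]$ is closed in $\gamma+1$. For $\gamma'\le\gamma$ let $q{\restriction}\gamma'=(F^q{\restriction}\gamma',\,c_1^q\cap(\gamma'+1),\dots,c_m^q\cap(\gamma'+1))$. Put $q'\le q$ if $q$ is a restriction of $q'$. There is exactly one element $\mathbf 1$ of height $0$, and two elements with a common extension are comparable. A \emph{branch} is a chain $b\subseteq\mathcal C_m$ with exactly one element $b(\gamma)$ of each height $\gamma<\omega_1$.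

For $\vec f=(f_0,\dots,f_m)$ with $f_i:S\to\omega$, let $Q(\vec f)$ be the set of $q\in\mathcal C_m$ such that
\begin{itemize}
\item $F^q$ is $f_0(\delta)$-good at $\delta$ for all $\delta\in S$ with $\delta\le\operatorname{ht}(q)$, and
\item $F^q$ is $f_i(\delta)$-good at $\delta$ for all $1\le i\le m$ and $\delta\in c_i^q\cap S$.
\end{itemize}
We call these the \emph{requirements at $\delta$}. Whether $q\in Q(\vec f)$ depends only on $q$ and the values $f_i(\delta)$ for $\delta\le\operatorname{ht}(q)$, and it is absolute.

Two operations on $\mathcal C_m$ are needed. If $q_0\ge q_1\ge\cdots$ and $\gamma=\sup_n\operatorname{ht}(q_n)$ is not attained, let $\lim_nq_n$ have $F=\bigcup_nF^{q_n}$ and $c_i=\bigcup_nc_i^{q_n}$, with $\gamma$ added if this union is unbounded in $\gamma$. It has height $\gamma$ and extends every $q_n$. If $\gamma=\operatorname{ht}(q)\le\operatorname{ht}(r)$, let $q\oplus r$ be $q$ followed by $r$: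
\[
F=F^q\cup F^r{\restriction}[\gamma,\operatorname{ht}(r)),\qquad c_i=c^q_i\cup(c^r_i\setminus(\gamma+1)).
\]
The sets $c_i$ are closed, since a limit point $\le\gamma$ is a limit point of $c^q_i$ and a limit point $>\gamma$ is one of $c^r_i$. Comparing the pieces gives, for $\operatorname{ht}(q)\le\operatorname{ht}(t)\le\operatorname{ht}(r)$,
\begin{equation}\label{eq:splice}
\begin{gathered}
q\oplus r\le q,\qquad q\oplus r=r\ \text{ if }r\le q,\qquad q\oplus(t\oplus r)=(q\oplus t)\oplus r,\\
(q\oplus r){\restriction}\gamma'=q\oplus(r{\restriction}\gamma')\ \text{ for }\operatorname{ht}(q)\le\gamma'\le\operatorname{ht}(r).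
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:Q}
Let $\vec f=(f_0,\dots,f_m)$. In any model with the same $\omega_1$:
\begin{itemize}
\item[(a)] $Q(\vec f)$ is closed under restriction, and $\mathbf 1\in Q(\vec f)$.
\item[(b)] Let $q\in Q(\vec f)$, $\operatorname{ht}(q)=\gamma\le\gamma'<\omega_1$, and let $s$ be a finite partial function from $[\gamma,\gamma')$ to $\omega$. There is $q'\le q$ in $Q(\vec f)$ of height $\gamma'$ with $s\subseteq F^{q'}$. For $1\le i\le m$ there is also $q''\le q$ in $Q(\vec f)$ with $\gamma+1\in c_i^{q''}$.
\item[(c)] Let $q_0\ge q_1\ge\cdots$ be in $Q(\vec f)$ with $\gamma=\sup_n\operatorname{ht}(q_n)$ not attained. If $\gamma\notin S$, or if $\bigcup_nF^{q_n}$ is $f_i(\gamma)$-good at $\gamma$ for all $i\le m$, then $\lim_nq_n\in Q(\vec f)$.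
\item[(d)] If $q,r\in Q(\vec f)$ and $\operatorname{ht}(q)\le\operatorname{ht}(r)$, then $q\oplus r\in Q(\vec f)$.
\item[(e)] Let $d:S\to\omega$. Dropping the last component maps $Q(\vec f{}^\frown d)$ into $Q(\vec f)$, and appending $\emptyset$ as last component maps $Q(\vec f)$ into $Q(\vec f{}^\frown d)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) and (e) hold because the new tuple has no requirement that the old one lacks. (b) List $S\cap(\gamma,\gamma']$ as $\{\delta_j\}$ in order type $\le\omega$. The sets $A_j=(\eta_{\delta_j}\setminus\gamma)\setminus\bigcup_{l<j}\eta_{\delta_l}$ are pairwise disjoint subsets of $[\gamma,\gamma')$, and $A_j$ is cofinite in $\eta_{\delta_j}$. Extend $F^q$ by $s$ on $\operatorname{dom}s$, by $f_0(\delta_j)$ on $A_j\setminus\operatorname{dom}s$, and by $0$ on the rest of $[\gamma,\gamma')$; keep the sets $c_i^q$. The new function is eventually equal to $f_0(\delta_j)$ along $\eta_{\delta_j}$. For $q''$ put $F(\gamma)=0$ and add $\gamma+1$ to $c_i^q$; there is no requirement at $\gamma+1\notin S$. (c) A requirement at $\delta<\gamma$ is a requirement for some $q_n$, and the hypothesis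 covers $\gamma$. (d) Requirements at $\delta\le\operatorname{ht}(q)$ hold because of $q$. Those at $\delta>\operatorname{ht}(q)$ hold because of $r$, as goodness depends only on a final segment of $\delta$.
\end{proof}

\subsection{Iterations and limits outside $S$}
An \emph{iteration} $\vec P$ of length $\varepsilon\le\omega_2$ consists of orders $P_\alpha$ ($\alpha\le\varepsilon$), numbers $m_\alpha<\omega$ and $P_\alpha$-names $\vec f_\alpha=(f_{\alpha,0},\dots,f_{\alpha,m_\alpha})$ forced to be functions $S\to\omega$ ($\alpha<\varepsilon$). Here $P_\alpha$ is the set of functions $p$ with countable domain $\operatorname{dom}p\subseteq\alpha$ such that for all $\rho\in\operatorname{dom}p$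
\[
p{\restriction}\rho\in P_\rho,\qquad p(\rho)\in\mathcal C_{m_\rho}\setminus\{\mathbf 1\},\qquad p{\restriction}\rho\Vdash_{P_\rho}p(\rho)\in Q(\vec f_\rho).
\]
So the values $p(\rho)$ are ground-model objects, not names. We put $p(\rho)=\mathbf 1$ for $\rho\notin\operatorname{dom}p$, and $p'\le p$ if $p'(\rho)\le p(\rho)$ for all $\rho$. For $u\in P_i$ and $q\in\mathcal C_{m_i}$, $u{}^\frown q$ is the function that agrees with $u$ below $i$ and has value $q$ at $i$.

For $\rho\le\alpha$ we have $P_\rho\subseteq P_\alpha$ with the same order. If $p\in P_\alpha$ and $r\in P_\rho$, $r\le p{\restriction}\rho$, then $r\cup p{\restriction}[\rho,\alpha)$ is a condition below $r$ and $p$: by induction on $\rho'\in[\rho,\alpha)$, its restriction to $\rho'$ is a condition below $p{\restriction}\rho'$, so it forces $p(\rho')\in Q(\vec f_{\rho'})$. It follows that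
\begin{equation}\label{eq:proj}
D\text{ open dense in }P_\rho\quad\text{implies}\quad\{p\in P_\alpha:p{\restriction}\rho\in D\}\text{ open dense in }P_\alpha .
\end{equation}
Hence for generic $G\subseteq P_\alpha$ the set $G_\rho=G\cap P_\rho=\{p{\restriction}\rho:p\in G\}$ is generic for $P_\rho$, and $P_\rho$-names are $P_\alpha$-names with $\tau[G]=\tau[G_\rho]$.

A regular $\theta$ is \emph{large} if $H(\theta)$ contains $\vec P$, all subsets of $P_\varepsilon$, and the other objects under discussion. A \emph{model} is a countable $M\prec H(\theta)$, with $\theta$ large, that contains $\vec P$, $S$ and $\langle\eta_\delta\rangle$. For $\alpha\in M$, a descending sequence in $P_\alpha\cap M$ is \emph{$M$-generic} if it meets every dense subset of $P_\alpha$ that lies in $M$. Such a sequence can start with any $p\in P_\alpha\cap M$, since $M$ is countable.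

The iterands are not countably closed, but by Lemma~\ref{lem:Q}(c) limits exist at heights outside $S$. Since $\omega_1\setminus S$ is stationary, this is enough to add no new $\omega$-sequences.

\begin{lemma}\label{lem:limit}
Let $\alpha\le\varepsilon$.
\begin{itemize}
\item[(A)] Let $\zeta\in\omega_1\setminus S$ and let $\langle p_n\rangle$ be descending in $P_\alpha$. Suppose that for each $\rho\in\bigcup_n\operatorname{dom}p_n$ the heights $\operatorname{ht}(p_n(\rho))$ are below $\zeta$ and have supremum $\zeta$. Then the function $p_\omega$ on $\bigcup_n\operatorname{dom}p_n$ with $p_\omega(\rho)=\lim_np_n(\rho)$ is in $P_\alpha$ and below all $p_n$.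
\item[(B)] For $\nu<\alpha$, $\gamma<\omega_1$ and $1\le i\le m_\nu$, the sets $\{p:\operatorname{ht}(p(\nu))\ge\gamma\}$ and $\{p:\sup c_i^{p(\nu)}\ge\gamma\}$ are open dense in $P_\alpha$.
\item[(C)] If $M$ is a model, $\alpha\in M$ and $\zeta=M\cap\omega_1\notin S$, then every $M$-generic sequence in $P_\alpha$ satisfies the hypothesis of \emph{(A)}, and $\operatorname{dom}p_\omega=M\cap\alpha$. The order $P_\alpha$ adds no new functions $\omega\to V$; in particular it preserves $\omega_1$ and adds no elements to $\mathcal C_m$.
\end{itemize}
\end{lemma}

\begin{proof}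
(A) The inequalities $p_\omega(\rho)\le p_n(\rho)$ hold by construction. We show $p_\omega{\restriction}\rho\in P_\rho$ by induction on $\rho$. If this holds for $\rho\in\operatorname{dom}p_\omega$, then $p_\omega{\restriction}\rho\le p_n{\restriction}\rho$ forces $p_n(\rho)\in Q(\vec f_\rho)$ for all $n$, so it forces $p_\omega(\rho)\in Q(\vec f_\rho)$ by Lemma~\ref{lem:Q}(c), as $\zeta\notin S$.

We prove (B) and (C) by simultaneous induction on $\alpha$. For (B) let $p\in P_\alpha$. By (C) for $\nu$, the order $P_\nu$ preserves $\omega_1$ and $\mathcal C_{m_\nu}$. The condition $p{\restriction}\nu$ forces $p(\nu)\in Q(\vec f_\nu)$, so by Lemma~\ref{lem:Q}(b) it forces that some $q\le p(\nu)$ in $Q(\vec f_\nu)$ has height $\ge\gamma$ and $\sup c_i^q\ge\gamma$. Take $r\le p{\restriction}\nu$ deciding such a $q\in V$. Then $(r{}^\frown q)\cup p{\restriction}(\nu,\alpha)$ is a condition below $p$ in both sets.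

For (C) let $\langle p_n\rangle$ be $M$-generic. As $p_n\in M$, we have $\operatorname{dom}p_n\subseteq M\cap\alpha$ and $\operatorname{ht}(p_n(\rho))<\zeta$. For $\nu\in M\cap\alpha$ and $\gamma<\zeta$ the first set in (B) is in $M$, so the heights at $\nu$ have supremum $\zeta$. Now let $p$ force that $\tau$ is a function $\omega\to V$. Choose a model $M\ni\tau,p,\alpha$ with $M\cap\omega_1\notin S$ and an $M$-generic sequence starting with $p$. For each $n$, the conditions that decide $\tau(n)$ or are incompatible with $p$ form a dense set in $M$. So $p_\omega\le p$ decides all $\tau(n)$, and it forces $\tau\in V$.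
\end{proof}

Let $G\subseteq P_\alpha$ be generic and $\nu<\alpha$. Let $G(\nu)$ be the set of all restrictions of the values $p(\nu)$, $p\in G$, and let $F_\nu=\bigcup_{q\in G(\nu)}F^q$ and $C_{\nu,i}=\bigcup_{q\in G(\nu)}c^q_i$. By Lemmas~\ref{lem:limit}(B) and \ref{lem:Q}(a),
\begin{equation}\label{eq:branch}
G(\nu)\text{ is a branch contained in }Q(\vec f_\nu[G_\nu]),\text{ and each }C_{\nu,i}\text{ is a club in }\omega_1;
\end{equation}
$C_{\nu,i}$ is closed because $C_{\nu,i}\cap(\gamma+1)=c_i^q$ for the element $q\in G(\nu)$ of height $\gamma$. The branch $G(\nu)$ lies in $V[G_{\nu+1}]$.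

\begin{lemma}\label{lem:cc}
$|P_\alpha|\le\omega_1$ for $\alpha<\omega_2$. If $\varepsilon=\omega_2$, then $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$ has size $\le\omega_2$ and has no antichain of size $\omega_2$; it preserves cardinals and GCH; and every subset of $\omega_1$ in $V[G]$ lies in $V[G_\alpha]$ for some $\alpha<\omega_2$.
\end{lemma}

\begin{proof}
By CH, $|\mathcal C_m|\le\omega_1$ and $\omega_1^\omega=\omega_1$, so $|P_\alpha|\le\omega_1$ for $\alpha<\omega_2$. Countable subsets of $\omega_2$ are bounded, which gives the union and its size. If $p,p'$ agree on $\operatorname{dom}p\cap\operatorname{dom}p'$, then by induction on $\rho$ the function $(p\cup p'){\restriction}\rho$ is a condition below $p{\restriction}\rho$ and $p'{\restriction}\rho$; so $p,p'$ are compatible. By the $\Delta$-system lemma under CH, among $\omega_2$ countable sets there are $\omega_2$ whose pairwise intersections equal one set $R$. There are at most $\omega_1$ possible restrictions of conditions to $R$. So among $\omega_2$ conditions two agree on their common domain. Cardinals $\ge\omega_2$ are preserved by this chain condition,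 and $\omega_1$ and CH by Lemma~\ref{lem:limit}(C). There are at most $\omega_2^{\omega_1}=\omega_2$ antichains, so for $\kappa\ge\omega_1$ there are at most $\omega_2^\kappa=\kappa^+$ nice names for subsets of $\kappa$, and $2^\kappa=\kappa^+$ in $V[G]$. A nice name for a subset of $\omega_1$ involves at most $\omega_1$ conditions, so it is a $P_\alpha$-name for some $\alpha<\omega_2$.
\end{proof}

\subsection{Preserving the stationarity of $S$}
Proposition~\ref{prop:Y}(ii) needs $S$ to remain stationary. For this we need lower bounds for $N$-generic sequences when $\delta=N\cap\omega_1$ is \emph{in} $S$. At each coordinate the limit must be good at $\delta$, so the sequence has to be steered along the ladder $\eta_\delta$, which is not an element of $N$.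

Let $\varepsilon=\omega_2$. Fix a large $\theta_0$ and a regular $\theta$ with $H(\theta_0)\in H(\theta)$. For a model $N$ and $i\in N\cap(\omega_2+1)$, call $r\in P_i$ \emph{totally $(N,i)$-generic} if for every dense $D\subseteq P_i$ with $D\in N$ there is $u\in D\cap N$ with $r\le u$. It suffices to check open dense sets: if $r\le u'\in N$ with $u'$ in the downward closure of $D$, then by elementarity $u'\le u$ for some $u\in D\cap N$. Extensions in $P_i$ of such an $r$ have the same property. If $N\cap\omega_1\notin S$, then by Lemma~\ref{lem:limit} there is a totally $(N,i)$-generic condition below every $w\in P_i\cap N$.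

\begin{lemma}\label{lem:ext}
Let $N\prec H(\theta)$ be a model with $\theta_0\in N$ and $\delta=N\cap\omega_1\in S$. Let $i\le j$ be in $N\cap(\omega_2+1)$, let $r\in P_i$ be totally $(N,i)$-generic, and let $p\in P_j\cap N$ with $r\le p{\restriction}i$. Then there is a totally $(N,j)$-generic $r'\in P_j$ with $r'\le r$ and $r'\le p$.
\end{lemma}

\begin{proof}
We use induction on $j$, for all $i$, $r$, $p$. For $i=j$ take $r'=r$. Let $i<j$.

\emph{Successor step.} Let $j=j'+1$. The induction hypothesis for $j'$ and $p{\restriction}j'$ lets us assume $i=j'$. Extend $r$ to decide the finitely many values $f_{i,l}(\delta)$, $l\le m_i$, and let $n$ be their maximum. Let $\langle D_k:k<\omega\rangle$ list the open dense subsets of $P_{i+1}$ in $N$. We build a descending sequence $p_k=u_k{}^\frown q_k\in P_{i+1}\cap N$ with $p_0=p$, $r\le u_k$, $p_{k+1}\in D_k$, and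
\begin{equation}\label{eq:steer}
F^{q_{k+1}}=n\ \text{ on }\ \eta_\delta\cap[\operatorname{ht}(q_k),\operatorname{ht}(q_{k+1})).
\end{equation}
The obstacle is that we do not know in advance how high $q_{k+1}$ must be to enter $D_k$, so we do not know which finite part of $\eta_\delta$ to prescribe. We therefore find $q_{k+1}$ inside a smaller model $K\in N$; then its height is below $K\cap\omega_1<\delta$, and $\eta_\delta\cap K$ is finite.

Given $p_k$, let $E$ be the set of $u\in P_i$ such that $u\perp u_k$, or $u\le u_k$ and $u$ is totally $(K,i)$-generic for some model $K\prec H(\theta_0)$ with $i,p_k,D_k\in K$ and $K\cap\omega_1\notin S$. Then $E\in N$, because $H(\theta_0)\in N$. The set $E$ is dense: if $w$ is compatible with $u_k$, take $w'\le w,u_k$, a model $K\prec H(\theta_0)$ containing $w',i,p_k,D_k$ with $K\cap\omega_1\notin S$, and a totally $(K,i)$-generic $u\le w'$. So there is $u\in E\cap N$ with $r\le u$. As $r\le u,u_k$, the second alternative holds, and by elementarity with a witness $K\in N$. Then $K\subseteq N$ and $\operatorname{ht}(q_k)<\delta_K<\delta$, where $\delta_K=K\cap\omega_1$.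

Let $s$ be the function with constant value $n$ on the finite set $\eta_\delta\cap[\operatorname{ht}(q_k),\delta_K)$; then $s\in K$. Let $W\in K$ be the set of $v\in P_i$ such that $v\perp u_k$, or $v\le u_k$ and there is $q\le q_k$ with $v{}^\frown q\in D_k$ and $s\subseteq F^q$. The set $W$ is dense. Indeed, if $w$ is compatible with $u_k$, take $w'\le w,u_k$. It forces $q_k\in Q(\vec f_i)$, so by Lemmas~\ref{lem:Q}(b) and \ref{lem:limit}(C) there are $w''\le w'$ and $q'\le q_k$ with $s\subseteq F^{q'}$ and $w''\Vdash q'\in Q(\vec f_i)$. Extend $w''{}^\frown q'$ to an element $v{}^\frown q$ of $D_k$; then $v\in W$ and $v\le w$. Since $u$ is totally $(K,i)$-generic, $u\le v$ for some $v\in W\cap K$. As $u\le v,u_k$, the second alternative holds, with a witness $q\in K$. Put $u_{k+1}=u$ and $q_{k+1}=q$. Then $p_{k+1}=u{}^\frown q$ is a condition below $v{}^\frown q\in D_k$ and below $p_k$, so $p_{k+1}\in D_k\cap N$. Since $q\in K$ we have $\operatorname{ht}(q)<\delta_K$, and \eqref{eq:steer} follows from $s\subseteq F^q$.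

The heights of the $q_k$ are below $\delta$ and tend to $\delta$ by Lemma~\ref{lem:limit}(B). Let $q_\omega=\lim_kq_k$. By \eqref{eq:steer}, $F^{q_\omega}$ equals $n$ on $\eta_\delta\setminus\operatorname{ht}(q_0)$, so it is $v$-good at $\delta$ for all $v\le n$. The condition $r$ forces $q_k\in Q(\vec f_i)$ for all $k$, as $r\le u_k$, and it forces $f_{i,l}(\delta)\le n$ for all $l$. By Lemma~\ref{lem:Q}(c), $r\Vdash q_\omega\in Q(\vec f_i)$. So $r'=r{}^\frown q_\omega$ is a condition below all $p_k$, and it is as required.

\emph{Limit step.} We apply the induction hypothesis $\omega$ times and need a lower bound for the conditions obtained. These conditions are not in $N$, so we may push their heights to an ordinal $\zeta\notin S$ above $\delta$. Choose $i=i_0<i_1<\cdots$ in $N\cap j$ such that every element of $N\cap j$ is below some $i_k$. Choose a regular $\theta'$ with $H(\theta)\in H(\theta')$ and a model $M\prec H(\theta')$ containing $N,r,p,j,\langle i_k\rangle$ with $\zeta=M\cap\omega_1\notin S$. Then $N\subseteq M$. Let $\langle D_k\rangle$ list the open dense subsets of $P_j$ in $N$, and let $\langle\zeta_k\rangle$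 be increasing and cofinal in $\zeta$. We build descending sequences of totally $(N,i_k)$-generic $r_k\in P_{i_k}\cap M$ and of $p_k\in P_j\cap N$ with $r_0=r$, $p_0=p$, $r_k\le p_k{\restriction}i_k$ and $p_{k+1}\in D_k$. When $r_k$ is chosen, fix a list $\langle\rho^k_l:l<\omega\rangle$ of $\operatorname{dom}r_k\subseteq M$, with repetitions, if this set is nonempty.

Given $r_k,p_k$, consider the set of $u\in P_{i_k}$ that are incompatible with $p_k{\restriction}i_k$ or have the form $p''{\restriction}i_k$ with $p''\in D_k$, $p''\le p_k$. It lies in $N$, and it is dense, since for $w'\le p_k{\restriction}i_k$ the condition $w'\cup p_k{\restriction}[i_k,j)$ has an extension in $D_k$. So $r_k$ is below a member $u\in N$; as $r_k\le p_k{\restriction}i_k$, we have $u=p_{k+1}{\restriction}i_k$ for some $p_{k+1}\le p_k$ in $D_k$, and $p_{k+1}\in N$ by elementarity. By the induction hypothesis for $i_k\le i_{k+1}$ there is a totally $(N,i_{k+1})$-generic condition below $r_k$ and $p_{k+1}{\restriction}i_{k+1}$, and by elementarity there is one in $M$. Using Lemma~\ref{lem:limit}(B) finitely often inside $M$, extend it to $r_{k+1}\in P_{i_{k+1}}\cap M$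 with $\operatorname{ht}(r_{k+1}(\rho^{k'}_l))\ge\zeta_k$ for all $k',l\le k$.

The sequence $\langle r_k\rangle$ is descending in $P_j$ and satisfies the hypothesis of Lemma~\ref{lem:limit}(A) for $\zeta$. Let $r'$ be its limit; then $r'\le r$. If $\rho\in\operatorname{dom}p_k\subseteq N\cap j$, choose $l\ge k$ with $\rho<i_l$; then $r'(\rho)\le r_l(\rho)\le p_l(\rho)\le p_k(\rho)$. So $r'\le p_k$ for all $k$, and $r'$ is as required.
\end{proof}

\begin{corollary}\label{cor:S}
$P_{\omega_2}$ preserves the stationarity of $S$.
\end{corollary}

\begin{proof}
Let $p$ force that the nice name $\dot C$ is a club in $\omega_1$. Take a model $N\prec H(\theta)$ containing $p,\dot C,\theta_0$ with $\delta=N\cap\omega_1\in S$. Lemma~\ref{lem:ext} with $i=0$, $r=\emptyset$, $j=\omega_2$ gives a totally $(N,\omega_2)$-generic $r'\le p$. For $\alpha<\delta$, the conditions that are incompatible with $p$ or force $\xi\in\dot C$ for some $\xi\ge\alpha$ form a dense set in $N$. So $r'\le u$ for some $u\in N$ of the second kind, with $\xi\in N\cap\omega_1=\delta$. Thus $r'$ forces that $\dot C\cap\delta$ is unbounded in $\delta$, hence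 $\delta\in\dot C\cap S$.
\end{proof}

\section{Blocks}\label{sec:blocks}

We now carry out the scheme of Example~\ref{ex:two} for an arbitrary stretch $[\beta,\lambda)$ of the iteration. We write $\vec f_\beta=(0)$ if $m_\beta=0$ and $P_\beta$ forces $f_{\beta,0}$ to be the zero function.

\subsection{Definition of a block}
Suppose the iteration is defined up to $P_\mu$, $\mu<\omega_2$. Let $\beta<\lambda\le\mu$, $\vec f_\beta=(0)$ and $p_0\in P_\lambda$. The \emph{block $(\beta,\lambda,p_0)$ at $\mu$} continues the iteration as follows.

\emph{Coordinates.} For $\rho=\beta+\tau\in[\beta,\lambda]$ let $\nu_\rho=\mu+\omega_1\cdot\tau$. Then $\nu_\beta=\mu$, $\nu_{\rho+1}=\nu_\rho+\omega_1$, the map $\rho\mapsto\nu_\rho$ is continuous, and $\nu_\lambda<\omega_2$. The block occupies $[\nu_\beta,\nu_\lambda)$. Let $\Lambda$ be the set of countable limit ordinals. For $\rho\in[\beta,\lambda)$ the ordinal $\nu_\rho$ is the \emph{main coordinate} of $\rho$, and we fix in $V$ a bijection $(\delta,e)\mapsto\nu(\rho,\delta,e)$ of $\Lambda\times2$ onto the open interval $(\nu_\rho,\nu_{\rho+1})$ of \emph{side coordinates}. To truncate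 at $\delta$ we may use only countably many coordinates, so we also fix in $V$ an increasing continuous sequence $\langle X_\delta:\delta<\omega_1\rangle$ of countable sets with union $[\beta,\lambda)$ and $\beta\in X_0$.

\emph{Copies.} The copies are $x=*$ (main) and $x=(\delta,e)\in\Lambda\times2$ (side). Copy $x$ reads its $\rho$-th branch from the coordinate $a_x(\rho)$, where $a_*(\rho)=\nu_\rho$ and $a_{(\delta,e)}(\rho)=\nu(\rho,\delta,e)$, with one exception: $a_{(\delta,1)}(\beta)=\nu(\beta,\delta,0)$. The pairs $(x,\rho)=((\delta,1),\beta)$ are called \emph{twisted}. For each $x$ the map $a_x$ is injective and $\nu_\rho\le a_x(\rho)<\nu_{\rho+1}$.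

\emph{Translations.} Let $\sigma:\omega\to\omega$ swap $2k$ and $2k+1$. For a pair $(x,\rho)$ define maps $t\mapsto t^\flat$ (from the coordinate $a_x(\rho)$ to the coordinate $\rho$) and $s\mapsto s^\sharp$ (back). If $x=*$, then $\flat:\mathcal C_{m_\rho+1}\to\mathcal C_{m_\rho}$ drops the last component and $\sharp$ appends $\emptyset$. If $(x,\rho)$ is twisted, both maps replace $F$ by $\sigma\circ F$. Otherwise both are the identity. In all cases heights are preserved, $(s^\sharp)^\flat=s$, and $\flat$ commutes with restriction and with $\oplus$.

\emph{Recursion.} By recursion on $\rho\in[\beta,\lambda)$ we define the iterands on $[\nu_\rho,\nu_{\rho+1})$ and, for each copy $x$, names for an \emph{initial condition} $q^x_\rho\in\mathcal C_{m_\rho}$ and a branch $b^x_\rho\subseteq\mathcal C_{m_\rho}$ in $V[G_{a_x(\rho)+1}]$. For $\xi\in[\beta,\lambda]$, once the branches below $\xi$ are defined, put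
\[
H^x_\xi=\{p\in P_\xi:\ p{\restriction}\beta\in G_\beta\text{ and }p(\rho)\in b^x_\rho\text{ for all }\rho\in[\beta,\xi)\}\ \in V[G_{\nu_\xi}].
\]
Note $H^x_\beta=G_\beta$ and $H^x_\xi\cap P_\rho=H^x_\rho$ for $\beta\le\rho\le\xi$, because $\mathbf 1$ belongs to every branch. Suppose the recursion is done below $\rho$. By Lemma~\ref{lem:generic} below, for $\xi=\rho$, each $H^x_\rho$ is forced by $P_{\nu_\rho}$ to be $V$-generic for $P_\rho$. So $\vec f^{\,x}_\rho=\vec f_\rho[H^x_\rho]$ is a tuple of functions $f^x_{\rho,i}:S\to\omega$ in $V[G_{\nu_\rho}]$.
\begin{itemize}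
\item The iterand at $\nu_\rho$ is $Q(\vec f^{\,*}_\rho{}^\frown d_\rho)$, where $d_\rho(\delta)=\max\{f^{(\delta,e)}_{\rho,i}(\delta):e<2,\ i\le m_\rho\}$ for $\delta\in S$. Thus $m_{\nu_\rho}=m_\rho+1$. Let $\Gamma_\rho=C_{\nu_\rho,m_\rho+1}$ be the club added for $d_\rho$.
\item The iterand at $\nu(\rho,\delta,e)$ is $Q(\vec f^{\,(\delta,e)}_\rho)$.
\item $q^*_\rho=p_0(\rho)$ if $p_0(\rho)\in Q(\vec f^{\,*}_\rho)$, and $q^*_\rho=\mathbf 1$ otherwise.
\item $q^{(\delta,e)}_\rho=b^*_\rho(\delta)$ if $\rho\in X_\delta$ and $b^*_\rho(\delta)\in Q(\vec f^{\,(\delta,e)}_\rho)$, and $q^{(\delta,e)}_\rho=\mathbf 1$ otherwise.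
\item $b^x_\rho$ is the set of all restrictions of the elements $q^x_\rho\oplus t^\flat$, where $t\in G(a_x(\rho))$ and $\operatorname{ht}(t)\ge\operatorname{ht}(q^x_\rho)$. It is a branch by \eqref{eq:splice} and \eqref{eq:branch}, and $q^x_\rho\in b^x_\rho$.
\end{itemize}
The order is $q^*_\rho$, then $b^*_\rho$, then $q^{(\delta,e)}_\rho$, then $b^{(\delta,e)}_\rho$; see Figure~\ref{fig:block}. The condition $q^*_\rho$ is determined in $V[G_{\nu_\rho}]$ and $q^{(\delta,e)}_\rho$ in $V[G_{\nu_\rho+1}]$. So $q^x_\rho$ has a $P_{a_x(\rho)}$-name, and it denotes an element of $V$ by Lemma~\ref{lem:limit}(C). The initial conditions make the main copy pass through $p_0$ and make the side copies start with the truncation of the main copy whenever this is legitimate. Let $F^x_\rho$ be the union of the functions $F^q$, $q\in b^x_\rho$.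

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=4,yscale=1.8]
\node (a0) at (0,1) {$b^{*}_{\beta}$};
\node (s0) at (0.5,0) {$b^{(\delta,e)}_{\beta}$};
\node (a1) at (1,1) {$b^{*}_{\beta+1}$};
\node (s1) at (1.5,0) {$b^{(\delta,e)}_{\beta+1}$};
\node (a2) at (2,1) {$b^{*}_{\beta+2}$};
\node (s2) at (2.5,0) {$\cdots$};
\draw[->] (a0) -- node[above] {$\vec f^{\,*}_{\beta+1}$} (a1);
\draw[->] (a1) -- node[above] {$\vec f^{\,*}_{\beta+2}$} (a2);
\draw[->] (s0) -- node[below] {$\vec f^{\,(\delta,e)}_{\beta+1}$} (s1);
\draw[->] (s1) -- node[below] {$\vec f^{\,(\delta,e)}_{\beta+2}$} (s2);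
\draw[->,dashed] (a0) -- (s0);
\draw[->,dashed] (a1) -- (s1);
\draw[->,dashed] (a2) -- (s2);
\draw[->,thick] (s0) -- node[right] {$d_{\beta+1}(\delta)$} (a1);
\draw[->,thick] (s1) -- node[right] {$d_{\beta+2}(\delta)$} (a2);
\end{tikzpicture}
\caption{The first stages of a block, added from left to right. Top row: branches of the main copy. Bottom row: branches of the side copies for one $\delta$. Horizontal arrows: the branches of a copy built so far evaluate the functions for its next iterand. Dashed arrows: the truncation of the main branch at height $\delta$ is offered to the side branch as initial condition. Thick arrows: the side copies determine the value $d_\rho(\delta)$ that the next main branch must respect if $\delta$ enters the club $\Gamma_\rho$.}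
\label{fig:block}
\end{figure}

Let $Q_a$ denote the iterand at $a=a_x(\rho)$. Then
\begin{equation}\label{eq:trans}
t\in Q_a\ \Rightarrow\ t^\flat\in Q(\vec f^{\,x}_\rho),\qquad s\in Q(\vec f^{\,x}_\rho)\ \Rightarrow\ s^\sharp\in Q_a .
\end{equation}
For $x=*$ this is Lemma~\ref{lem:Q}(e); the second implication is the freedom to ignore $d_\rho$. For a twisted pair both orders are $Q(0)$, because $\vec f_\beta=(0)$, and $\sigma$ preserves $0$-goodness since it changes values by $1$. In the remaining case $Q_a=Q(\vec f^{\,x}_\rho)$. As $q^x_\rho\in Q(\vec f^{\,x}_\rho)$ by definition, \eqref{eq:branch}, \eqref{eq:trans} and Lemma~\ref{lem:Q}(a),(d) give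
\begin{equation}\label{eq:bQ}
b^x_\rho\subseteq Q(\vec f^{\,x}_\rho).
\end{equation}

\subsection{The copies are generic}

\begin{lemma}\label{lem:generic}
For $\xi\in[\beta,\lambda]$ and every copy $x$, $P_{\nu_\xi}$ forces that $H^x_\xi$ is a $V$-generic filter on $P_\xi$.
\end{lemma}

\begin{proof}
We use induction on $\xi$, along with the recursion above. For $\xi=\beta$ we have $H^x_\beta=G_\beta$. Let $\xi>\beta$, and assume the lemma for all $\rho\in[\beta,\xi)$.

\emph{Filter.} $H^x_\xi$ contains $\emptyset$ and is closed upward, because $G_\beta$ is and branches are closed under restriction. Given $p,p'\in H^x_\xi$, take $w\in G_\beta$ below $p{\restriction}\beta$ and $p'{\restriction}\beta$. Let $p''{\restriction}\beta=w$, and for $\rho\ge\beta$ let $p''(\rho)$ be the longer of $p(\rho),p'(\rho)$, which are comparable as members of a branch. By induction on $\rho$, $p''{\restriction}\rho$ is a condition below $p{\restriction}\rho$ and $p'{\restriction}\rho$, so it forces $p''(\rho)\in Q(\vec f_\rho)$. Hence $p''\in H^x_\xi$ and $p''\le p,p'$.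

\emph{Genericity.} Let $D\in V$ be dense in $P_\xi$ and $r\in P_{\nu_\xi}$. We find $r'\le r$ and $p\in D$ with $r'\Vdash p\in H^x_\xi$. The plan is to extend $r$ until everything it says about copy $x$ is a single condition $p^*\in P_\xi$, to extend $p^*$ into $D$, and to write the extension back. The first step is the analogue of truncation, and it works at a height $\zeta\notin S$.

Take a model $M$ for the iteration up to $\nu_\xi$ that contains $D,r,\xi,x$ and the data of the block, with $\zeta=M\cap\omega_1\notin S$. Let $r_\omega$ be the limit of an $M$-generic sequence $\langle r_k\rangle$ in $P_{\nu_\xi}$ with $r_0=r$. By Lemma~\ref{lem:limit}, $\operatorname{dom}r_\omega=M\cap\nu_\xi$ and all values of $r_\omega$ on its domain have height $\zeta$. Let $\rho\in M\cap[\beta,\xi)$; then $a_x(\rho)\in M$. By \eqref{eq:proj} some $r_k{\restriction}a_x(\rho)$ decides $q^x_\rho$, say as $q_\rho$; then $q_\rho\in M$, so $\operatorname{ht}(q_\rho)<\zeta$. Define $p^*$ on $M\cap\xi$ by $p^*{\restriction}\beta=r_\omega{\restriction}\beta$ and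
\[
p^*(\rho)=q_\rho\oplus r_\omega(a_x(\rho))^\flat\qquad(\rho\in M\cap[\beta,\xi)).
\]
Then $\operatorname{ht}(p^*(\rho))=\zeta$ and $r_\omega\Vdash p^*(\rho)\in b^x_\rho$.

\emph{Claim: $p^*\in P_\xi$.} We show $p^*{\restriction}\rho\in P_\rho$ by induction; this holds for $\rho\le\beta$. Let $\rho\in M\cap[\beta,\xi)$ and $p^*{\restriction}\rho\in P_\rho$. Fix $\zeta'\in S\cap\zeta$ and $i\le m_\rho$. Since $H^x_\rho$ is forced to be generic, the following set is dense in $P_{\nu_\xi}$, and it lies in $M$: all $w$ for which there are $u\in P_\rho$ and $v<\omega$ with $w\Vdash u\in H^x_\rho$ and $u\Vdash_{P_\rho}f_{\rho,i}(\zeta')=v$. Some $r_k$ belongs to it, with witnesses $u\in M$ and $v=v_{i,\zeta'}$. We check $p^*{\restriction}\rho\le u$. Below $\beta$: by \eqref{eq:proj} some $r_l{\restriction}\beta$ is below $u{\restriction}\beta$ or incompatible with it, and the latter is impossible since $r_\omega$ forces both into $G_\beta$. So $p^*{\restriction}\beta=r_\omega{\restriction}\beta\le u{\restriction}\beta$. At $\rho'\in\operatorname{dom}u\cap[\beta,\rho)\subseteq M$: $r_\omega$ forces $u(\rho')$ and $p^*(\rho')$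 into the branch $b^x_{\rho'}$, and $\operatorname{ht}(u(\rho'))<\zeta$, so $p^*(\rho')\le u(\rho')$. Hence $p^*{\restriction}\rho\Vdash f_{\rho,i}(\zeta')=v_{i,\zeta'}$ for all $i$ and $\zeta'$. On the other hand $r_\omega$ forces $f^x_{\rho,i}(\zeta')=v_{i,\zeta'}$ and, by \eqref{eq:bQ}, $p^*(\rho)\in Q(\vec f^{\,x}_\rho)$. So $p^*(\rho)$ meets the requirements at all $\zeta'\in S\cap\zeta$ for the values $v_{i,\zeta'}$. There is no requirement at $\zeta\notin S$. Thus $p^*{\restriction}\rho\Vdash p^*(\rho)\in Q(\vec f_\rho)$, and the claim is proved.

Choose $p\in D$ with $p\le p^*$; then $M\cap\xi\subseteq\operatorname{dom}p$. Define $r'$ by $r'{\restriction}\beta=p{\restriction}\beta$,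
\[
r'(a_x(\rho))=r_\omega(a_x(\rho))\oplus p(\rho)^\sharp\qquad(\rho\in\operatorname{dom}p\cap[\beta,\xi)),
\]
and $r'(\nu)=r_\omega(\nu)$ for all other $\nu\in[\beta,\nu_\xi)$. The sum is defined. For $\rho\in M$ we have $\operatorname{ht}(p(\rho))\ge\zeta$. For $\rho\notin M$ we have $a_x(\rho)\notin M$, since $a_x\in M$ is injective, and so $r_\omega(a_x(\rho))=\mathbf 1$. The domain of $r'$ is countable, and $r'(\nu)\le r_\omega(\nu)$ for all $\nu$, by \eqref{eq:splice} and $p{\restriction}\beta\le p^*{\restriction}\beta$.

We show by induction on $\nu\le\nu_\xi$ that $r'{\restriction}\nu\in P_\nu$, and that $r'{\restriction}\nu\Vdash p(\rho)\in b^x_\rho$ whenever $\rho\in[\beta,\xi)$ and $a_x(\rho)<\nu$. For $\nu\le\beta$ and for limit $\nu$ there is nothing new to prove. Assume the statement for $\nu\geq\beta$. As $r'{\restriction}\nu\le r_\omega{\restriction}\nu$, the condition $r'{\restriction}\nu$ forces $r_\omega(\nu)$ into the iterand at $\nu$. This settles the case $r'(\nu)=r_\omega(\nu)$ of the third kind; if there $\nu=a_x(\rho)$ with $\rho\notin\operatorname{dom}p$, then $p(\rho)=\mathbf 1\in b^x_\rho$. Now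 let $\nu=a_x(\rho)$ with $\rho\in\operatorname{dom}p$. For $\rho'<\rho$ we have $a_x(\rho')<\nu_\rho\le\nu$, and $r'{\restriction}\beta=p{\restriction}\beta$, so $r'{\restriction}\nu\Vdash p{\restriction}\rho\in H^x_\rho$. Since $H^x_\rho$ is generic and $p{\restriction}\rho\Vdash p(\rho)\in Q(\vec f_\rho)$, the condition $r'{\restriction}\nu$ forces $p(\rho)\in Q(\vec f^{\,x}_\rho)$. By \eqref{eq:trans} it forces $p(\rho)^\sharp$ into the iterand at $\nu$, and then $r'(\nu)$ too, by Lemma~\ref{lem:Q}(d). So $r'{\restriction}(\nu+1)\in P_{\nu+1}$, and it forces $r'(\nu)\in G(\nu)$. It remains to compute $q^x_\rho\oplus r'(\nu)^\flat$, which is forced into $b^x_\rho$.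

If $\rho\in M$, then $r'{\restriction}\nu$ forces $q^x_\rho=q_\rho$, and by \eqref{eq:splice} and $p(\rho)\le p^*(\rho)$,
\[
q_\rho\oplus r'(\nu)^\flat=q_\rho\oplus\bigl(r_\omega(\nu)^\flat\oplus p(\rho)\bigr)=p^*(\rho)\oplus p(\rho)=p(\rho).
\]
If $\rho\notin M$, then $q^x_\rho=\mathbf 1$ is forced: for $x=*$ because $\operatorname{dom}p_0\subseteq M$, and for $x=(\delta,e)$ because $X_\delta\subseteq M$. So $q^x_\rho\oplus r'(\nu)^\flat=(p(\rho)^\sharp)^\flat=p(\rho)$. This completes the induction. We obtain $r'\le r_\omega\le r$ and $r'\Vdash p\in D\cap H^x_\xi$.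
\end{proof}

\begin{lemma}\label{lem:p0}
If $p_0{\restriction}\beta\in G_\beta$, then $p_0\in H^*_\lambda$.
\end{lemma}

\begin{proof}
By induction on $\rho\in[\beta,\lambda]$, $p_0{\restriction}\rho\in H^*_\rho$: if this holds for $\rho<\lambda$, then $p_0(\rho)\in Q(\vec f^{\,*}_\rho)$ by genericity of $H^*_\rho$, so $p_0(\rho)=q^*_\rho\in b^*_\rho$.
\end{proof}

\section{The model and closed discrete sets of size $\aleph_1$}\label{sec:model}

We define an iteration $\vec P$ of length $\omega_2$ with two properties.
\begin{itemize}
\item[(1)] For every $\alpha<\omega_2$ and every nice $P_\alpha$-name $f$ that is forced to be a function $S\to\omega$, there is $\nu\ge\alpha$ with $\vec f_\nu=(f)$. In particular $\vec f_\nu=(0)$ for cofinally many $\nu<\omega_2$.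
\item[(2)] For all $\beta<\lambda<\omega_2$ with $\vec f_\beta=(0)$ and all $p_0\in P_\lambda$, the block $(\beta,\lambda,p_0)$ occurs at some $\mu\ge\lambda$.
\end{itemize}
Fix a surjection $\pi\mapsto(\pi_0,\pi_1)$ of $\omega_2$ onto $\omega_2\times\omega_2$ with $\pi_0\le\pi$. By recursion on $\pi<\omega_2$ we define an increasing continuous sequence $\langle\mu_\pi\rangle$ in $\omega_2$ with $\mu_0=0$, and the iteration up to $P_{\mu_\pi}$. When $P_{\mu_\pi}$ is defined, list as $\langle t_{\pi,\iota}:\iota<\omega_2\rangle$, with repetitions, all nice $P_{\mu_\pi}$-names forced to be functions $S\to\omega$ and all triples $(\beta,\lambda,p_0)$ with $\beta<\lambda\le\mu_\pi$, $\vec f_\beta=(0)$, $p_0\in P_\lambda$. There are at most $\omega_2$ such tasks, since $|P_{\mu_\pi}|\le\omega_1$ and $2^{\omega_1}=\omega_2$. If $t_{\pi_0,\pi_1}$ is a name $f$, let $\vec f_{\mu_\pi}=(f)$ and $\mu_{\pi+1}=\mu_\pi+1$. If it is a triple, insert the corresponding block at $\mu_\pi$ and let $\mu_{\pi+1}$ be its end. A nice $P_\alpha$-name as in (1) is also a nice $P_{\mu_{\pi'}}$-name of this kind when $\mu_{\pi'}\ge\alpha$, and every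 task listed at stage $\pi'$ is treated at a stage $\pi\ge\pi'$. So (1) and (2) hold.

Let $G$ be $P_{\omega_2}$-generic over $V=L$.

\begin{lemma}\label{lem:model}
$V[G]$ has the same cardinals as $V$ and satisfies GCH and \emph{(G)}; $S$ is stationary in $V[G]$; and $V[G]=L[A]$ for some $A\subseteq\omega_2$.
\end{lemma}

\begin{proof}
Cardinals, GCH and $S$ are covered by Lemma~\ref{lem:cc} and Corollary~\ref{cor:S}. A function $f:S\to\omega$ in $V[G]$ lies in some $V[G_\alpha]$, so by (1) it is the value of $f_{\nu,0}$ for some $\nu$, and $F_\nu$ is $f(\delta)$-good at every $\delta\in S$ by \eqref{eq:branch}. Finally, let $e\in L$ map $\omega_2$ onto $P_{\omega_2}$ and let $A=e^{-1}(G)$. Then $A$ and $G$ are definable from each other using $e$, so $L[A]=L[G]=V[G]$.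
\end{proof}

\begin{proposition}\label{prop:aleph1}
In $V[G]$, let $X$ be first countable and normal and let $D\subseteq X$ be closed discrete with $|D|=\aleph_1$. Then $D$ is separated.
\end{proposition}

\begin{proof}
Identify $D$ with $\omega_1$. By Lemma~\ref{lem:cc} and (1) there is $\beta$ with $\vec f_\beta=(0)$ such that $\sim$ lies in $V[G_\beta]$; let $\dot R$ be a $P_\beta$-name for it. By normality some $g$ separates the coloring $F_\beta\bmod2$. Choose $\lambda\in(\beta,\omega_2)$ with $g\in V[G_\lambda]$, a $P_\lambda$-name $\dot g$ for $g$, and $p_0\in G_\lambda$ forcing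
\begin{equation}\label{eq:p0}
\text{``$\dot g:\omega_1\to\omega$ separates $\dot F_\beta\bmod 2$ with respect to $\dot R$''},
\end{equation}
where $\dot F_\beta$ is the canonical name for $F_\beta$. From here on only the name $\dot g$ matters. Consider the block $(\beta,\lambda,p_0)$ given by (2), and work in $V[G]$. Write $H^x=H^x_\lambda$. Each $H^x$ is $V$-generic for $P_\lambda$ and $H^x\cap P_\beta=G_\beta$, so $\dot R[H^x]$ is $\sim$. Also $\dot F_\beta[H^x]=F^x_\beta$, since both are functions on $\omega_1$ and $p(\beta)\in b^x_\beta$ for $p\in H^x$. By Lemma~\ref{lem:p0}, $p_0\in H^*$. Let $g'=\dot g[H^*]:\omega_1\to\omega$. We show $B(g'{\restriction}\delta)=\emptyset$ for club many $\delta$; then $D$ is separated by Lemma~\ref{lem:countable} and Corollary~\ref{cor:club}.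

Call $u\in P_\lambda$ \emph{$\delta$-small} if $\operatorname{dom}u\setminus\beta\subseteq X_\delta$ and $\operatorname{ht}(u(\rho))<\delta$ for all $\rho\in\operatorname{dom}u\setminus\beta$. Since $\operatorname{dom}u$ is countable, $u$ is $\delta$-small for some $\delta<\omega_1$, and then for all larger $\delta$. Let $E$ be the set of $\delta\in\Lambda$ such that
\begin{itemize}
\item[(i)] $p_0$ is $\delta$-small;
\item[(ii)] $\delta\in\Gamma_\rho$ for all $\rho\in X_\delta$;
\item[(iii)] for $\rho\in X_\delta$, $i\le m_\rho$, $\zeta\in S\cap\delta$, some $\delta$-small $u\in H^*_\rho$ decides $f_{\rho,i}(\zeta)$;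
\item[(iv)] for $a<\delta$, some $\delta$-small $u\in H^*$ decides $\dot g(a)$.
\end{itemize}

\emph{$E$ contains a club.} Clause (i) holds for all large $\delta$. For (ii), each $\Gamma_\rho$ is a club by \eqref{eq:branch}, so $E_\gamma=\bigcap_{\rho\in X_\gamma}\Gamma_\rho$ is a club, and every limit $\delta$ in the diagonal intersection of the $E_\gamma$ satisfies (ii), because $X_\delta=\bigcup_{\gamma<\delta}X_\gamma$. For (iii) and (iv), use genericity to fix a deciding condition in $H^*_\rho$ for each triple $(\rho,i,\zeta)$ and one in $H^*$ for each $a$. For $\gamma<\omega_1$ choose $\kappa(\gamma)<\omega_1$ such that the countably many conditions fixed for triples with $\rho\in X_\gamma$, $\zeta<\gamma$ and for $a<\gamma$ are all $\kappa(\gamma)$-small. Every limit $\delta$ closed under $\gamma\mapsto\kappa(\gamma)$ satisfies (iii) and (iv).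

Fix $\delta\in E$.

\emph{Claim: $q^{(\delta,e)}_\rho=b^*_\rho(\delta)$ for all $\rho\in X_\delta$ and $e<2$.} First note a consequence: if the claim holds for all $\rho'\in X_\delta\cap\rho$, where $\rho\le\lambda$, then
\begin{equation}\label{eq:small}
\text{every $\delta$-small $u\in H^*_\rho$ belongs to $H^{(\delta,0)}_\rho$ and to $H^{(\delta,1)}_\rho$.}
\end{equation}
Indeed $u{\restriction}\beta\in G_\beta$, and for $\rho'\in\operatorname{dom}u\setminus\beta\subseteq X_\delta\cap\rho$ the value $u(\rho')\in b^*_{\rho'}$ has height $<\delta$, so it is a restriction of $b^*_{\rho'}(\delta)=q^{(\delta,e)}_{\rho'}\in b^{(\delta,e)}_{\rho'}$. We prove the claim by induction on $\rho\in X_\delta$; we must show $b^*_\rho(\delta)\in Q(\vec f^{\,(\delta,e)}_\rho)$. By (iii) and \eqref{eq:small}, the functions $f^{(\delta,e)}_{\rho,i}$ and $f^*_{\rho,i}$ agree on $S\cap\delta$. Since $b^*_\rho(\delta)\in Q(\vec f^{\,*}_\rho)$ by \eqref{eq:bQ}, the requirements at points below $\delta$ hold. Suppose $\delta\in S$. By (ii) and \eqref{eq:branch}, $F_{\nu_\rho}$ is $d_\rho(\delta)$-good at $\delta$. The function $F^*_\rho$ agrees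 with $F_{\nu_\rho}$ from $\operatorname{ht}(q^*_\rho)$ on, and $\operatorname{ht}(q^*_\rho)<\delta$ by (i). So $F^*_\rho$ is $d_\rho(\delta)$-good at $\delta$, hence $f^{(\delta,e)}_{\rho,i}(\delta)$-good for all $i\le m_\rho$. This covers every possible requirement at $\delta$ and proves the claim.

Now \eqref{eq:small} holds for $\rho=\lambda$. Let $g^e=\dot g[H^{(\delta,e)}]$ and $\varphi^e=F^{(\delta,e)}_\beta\bmod2$. By (i), $p_0\in H^{(\delta,e)}$, so $g^e$ separates $\varphi^e$ with respect to $\sim$, by \eqref{eq:p0}. By (iv), $g^0$ and $g^1$ extend $h=g'{\restriction}\delta$. Since $\beta\in X_\delta$, the claim gives $q^{(\delta,0)}_\beta=q^{(\delta,1)}_\beta=b^*_\beta(\delta)$, of height $\delta$. So $\varphi^0$ and $\varphi^1$ extend $c=(F^*_\beta{\restriction}\delta)\bmod2$. On $[\delta,\omega_1)$ the functions $F^{(\delta,0)}_\beta$ and $F^{(\delta,1)}_\beta$ are $F_a$ and $\sigma\circ F_a$ for the same coordinate $a=\nu(\beta,\delta,0)$, so $\varphi^1(\alpha)=1-\varphi^0(\alpha)$ for all $\alpha\ge\delta$.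

Suppose $\alpha\in B(h)$; then $\alpha\ge\delta$. Let $i$ be forbidden for $(h,c,\alpha)$, and choose $e$ with $\varphi^e(\alpha)=i$. Then $g^e\supseteq h$ separates $\varphi^e\supseteq c$, contrary to Lemma~\ref{lem:forbid}. Hence $B(g'{\restriction}\delta)=\emptyset$ for all $\delta\in E$.
\end{proof}

\section{Larger closed discrete sets}\label{sec:large}

In this section $X$ is first countable and normal, $D\subseteq X$ is closed discrete, $|D|=\kappa$, and all subsets of $D$ of size $<\kappa$ are separated. We identify $D$ with $\kappa$.

\subsection{Singular cardinals}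
For singular $\kappa$ we count. Under GCH there are few pairs $(h,c)$ on a small set $Y$, so one coloring can defeat all those $h$ for which $B(h)$ is large. This makes the blocking sets small, not empty. We then remove the blocking points, treat them in the same way, and repeat $\omega$ times.

\begin{lemma}[GCH]\label{lem:sing}
If $\kappa$ is singular, then $D$ is separated.
\end{lemma}

\begin{proof}
Let $\mu=\operatorname{cf}\kappa$, and let $\langle\kappa_j:j<\mu\rangle$ be a strictly increasing continuous sequence of cardinals cofinal in $\kappa$ with $\kappa_0\ge\mu$. A \emph{filtration} of $L\subseteq D$ is an increasing continuous sequence $\langle L^{(j)}:j<\mu\rangle$ with union $L$ and $|L^{(j)}|\le\kappa_j$.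

\emph{Step 1. For every $L$ with a filtration there is $g:D\to\omega$ with $|L\cap B(g{\restriction}L^{(j)})|\le\kappa_j$ for all $j$.} Let $T_j$ be the set of triples $t=(j,h,c)$ with $h:L^{(j)}\to\omega$, $c:L^{(j)}\to2$ and $|L\cap B(h)|\ge\kappa_j^+$. By GCH, $|T_j|\le2^{\kappa_j}=\kappa_j^+$. Go through $T_0,T_1,\dots$ in order, each $T_j$ in order type $\le\kappa_j^+$, and choose distinct points $\beta_t\in L\cap B(h)$. This is possible: when $t\in T_j$ is treated, at most $\sum_{j'<j}\kappa_{j'}^++\kappa_j\le\kappa_j$ points have been used, because $\kappa_{j'}^+\le\kappa_j$ and $|j|<\mu\le\kappa_j$. Let $\chi(\beta_t)$ be a forbidden color for $(h,c,\beta_t)$, let $\chi=0$ elsewhere, and let $g$ separate $\chi$. If $|L\cap B(g{\restriction}L^{(j)})|\ge\kappa_j^+$, then $t=(j,g{\restriction}L^{(j)},\chi{\restriction}L^{(j)})$ is in $T_j$, and $\beta_t$ contradicts Lemma~\ref{lem:forbid}.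

\emph{Step 2. The derived set.} Given $L$, its filtration and $g$ as in Step 1, let $L_+=\bigcup_{j<\mu}L\cap B(g{\restriction}L^{(j)})$. List each nonempty set $L\cap B(g{\restriction}L^{(i)})$ as $\{b^i_\iota:\iota<\kappa_i\}$, with repetitions, and put $L_+^{(j)}=\{b^i_\iota:i<\mu,\ \iota<\min(\kappa_i,\kappa_j)\}$. This is a filtration of $L_+$: the size is at most $\mu\cdot\kappa_j=\kappa_j$, and continuity follows from that of $\langle\kappa_j\rangle$. Taking $i=j$ gives
\begin{equation}\label{eq:absorb}
L\cap B(g{\restriction}L^{(j)})\subseteq L_+^{(j)} .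
\end{equation}
The set $L'=L\setminus L_+$ is separated, by Lemma~\ref{lem:chain} for the chain $L'\cap L^{(j)}$ of sets of size $<\kappa$: a point $\beta\in L'\cap B(g{\restriction}(L'\cap L^{(j)}))$ is not in $L^{(j)}$, so by \eqref{eq:mono} it is in $L\cap B(g{\restriction}L^{(j)})\subseteq L_+$, which is absurd.

\emph{Step 3. Iteration.} Let $L_0=D$ with $L_0^{(j)}=\kappa_j$. Given $L_n$ with its filtration, let $g_n$ be as in Step 1 and $L_{n+1}=(L_n)_+$ with the filtration of Step 2. The sets $L_n\setminus L_{n+1}$ are separated. It remains to treat $L_\omega=\bigcap_nL_n$. The sets $Z_j=L_\omega\cap\bigcup_nL_n^{(j)}$ form a filtration of $L_\omega$, and by \eqref{eq:absorb} $Z_j$ absorbs the points of $L_\omega$ that block $g_n{\restriction}L_n^{(j)}$, for every $n$. To use a single $g_n$ on each piece, split $L_\omega$: for $a\in L_\omega$ let $j(a)$ be least with $a\in Z_{j(a)}$, let $n(a)$ be least with $a\in L_{n(a)}^{(j(a))}$, and let $M_n=\{a\in L_\omega:n(a)=n\}$. If $a\in M_n\cap Z_j$, then $j(a)\le j$, so $a\in L_n^{(j)}$. Suppose $\beta\in M_n\cap B(g_n{\restriction}(M_n\cap Z_j))$. Then $\beta\notin Z_j$,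 so $\beta\in L_n\setminus L_n^{(j)}$. By \eqref{eq:mono} and \eqref{eq:absorb}, $\beta\in L_n\cap B(g_n{\restriction}L_n^{(j)})\subseteq L_{n+1}^{(j)}$, so $\beta\in Z_j$, a contradiction. By Lemma~\ref{lem:chain} for the chain $M_n\cap Z_j$, the set $M_n$ is separated. Now $D$ is the disjoint union of the sets $L_n\setminus L_{n+1}$ and $M_n$, $n<\omega$, and Lemma~\ref{lem:countable} applies.
\end{proof}

\subsection{Regular cardinals above $\omega_1$}
For a set $A$ of ordinals, $L_0[A]=\emptyset$, $L_{\eta+1}[A]$ is the set of subsets of $L_\eta[A]$ definable with parameters over $(L_\eta[A],\in,A\cap L_\eta[A])$, unions are taken at limits, and $L[A]$ is the union of all levels. It has a canonical well-order $<_A$. Suppose the universe is $L[A]$, $\kappa$ is regular uncountable and $A\subseteq\kappa$. We use the following standard facts.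
\begin{itemize}
\item[(L1)] $H(\kappa^+)=L_{\kappa^+}[A]$.
\item[(L2)] (Condensation.) If $X'\prec(L_{\kappa^+}[A],\in,A)$ and $X'\cap\kappa=\delta\in\kappa$, then the transitive collapse of $X'$ is $(L_\eta[A\cap\delta],\in,A\cap\delta)$ for some $\eta$.
\item[(L3)] For such $\eta$, $L_\eta[A\cap\delta]$ is an initial segment of $<_{A\cap\delta}$, and $<_{A\cap\delta}$ is defined on it over $(L_\eta[A\cap\delta],\in,A\cap\delta)$ by the same formula that defines $<_A$ on $L_{\kappa^+}[A]$ over $(L_{\kappa^+}[A],\in,A)$.
\end{itemize}
If $D$ is not separated, each $g$ has its own stationary set of levels $\delta$ with $B(g{\restriction}\delta)\neq\emptyset$. We need a sequence that guesses $g$ at such a level, so the guessing has to be built with these sets in view.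

\begin{lemma}\label{lem:reg}
Suppose the universe is $L[A]$ with $A\subseteq\omega_2$. If $\kappa\ge\omega_2$ is regular, then $D$ is separated.
\end{lemma}

\begin{proof}
Note $A\subseteq\kappa$; this is the only use of $\kappa\ge\omega_2$ beyond uncountability. Suppose $D$ is not separated. For $\delta\le\kappa$ and $g:\delta\to\omega$ let $T_\delta(g)=\{\gamma<\delta:B(g{\restriction}\gamma)\cap\delta\ne\emptyset\}$. By Corollary~\ref{cor:club}, $T_\kappa(g)$ is stationary for every $g:\kappa\to\omega$.

Define $g_\delta:\delta\to\omega$ by recursion on $\delta<\kappa$. For limit $\delta\le\kappa$ let $\Phi_\delta(g,E)$ say: $g:\delta\to\omega$, $E$ is closed and unbounded in $\delta$, and $g{\restriction}\gamma\ne g_\gamma$ for all $\gamma\in E\cap T_\delta(g)$. All quantifiers in $\Phi_\delta$ are bounded, with parameters $\delta$, $\langle g_\gamma:\gamma<\delta\rangle$ and the restriction of $\sim$ to $\delta\times\omega$; so $\Phi_\delta$ is absolute for transitive sets containing these parameters. If $\delta<\kappa$ is a limit and some pair in $L[A\cap\delta]$ satisfies $\Phi_\delta$, let $g_\delta$ be the first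 component of the $<_{A\cap\delta}$-least such pair. Otherwise let $g_\delta=0$.

\emph{Claim: no pair satisfies $\Phi_\kappa$.} Otherwise let $(g,E)$ be the $<_A$-least such pair. All candidates, the sequence $\langle g_\gamma:\gamma<\kappa\rangle$ and $\sim$ are in $H(\kappa^+)=L_{\kappa^+}[A]$. Take a continuous increasing chain of length $\kappa$ of elementary submodels of $(L_{\kappa^+}[A],\in,A)$ of size $<\kappa$ that contain $\kappa,\langle g_\gamma\rangle,\sim,g,E$ and meet $\kappa$ in an ordinal, with union containing $\kappa$ as a subset. These ordinals form a club, so there is $X'$ in the chain with $\delta=X'\cap\kappa\in T_\kappa(g)$. Let $L_\eta[A\cap\delta]$ be its collapse. The collapsing map fixes the ordinals below $\delta$ and sends $\kappa$ to $\delta$. So it sends $(g,E)$ to $(g{\restriction}\delta,E\cap\delta)$, the sequence $\langle g_\gamma:\gamma<\kappa\rangle$ to $\langle g_\gamma:\gamma<\delta\rangle$, and $\sim$ to its restriction to $\delta\times\omega$. By elementarity, (L3) and absoluteness, $\delta$ is a limit and $(g{\restriction}\delta,E\cap\delta)$ is the $<_{A\cap\delta}$-least pair in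 $L_\eta[A\cap\delta]$ satisfying $\Phi_\delta$. As $L_\eta[A\cap\delta]$ is an initial segment of $<_{A\cap\delta}$, it is the least such pair in $L[A\cap\delta]$. Hence $g_\delta=g{\restriction}\delta$. Also $\delta\in E$, since $E\cap\delta$ is unbounded in $\delta$. So $\delta\in E\cap T_\kappa(g)$ and $g{\restriction}\delta=g_\delta$, contrary to $\Phi_\kappa(g,E)$.

Now build an increasing continuous sequence of colorings $\chi_\delta:\rho_\delta\to2$, $\delta<\kappa$, with $\rho_0=0$ and $\rho_\delta<\rho_{\delta+1}<\kappa$. If $\rho_\delta=\delta$ and $B(g_\delta)\ne\emptyset$, let $\beta_\delta=\min B(g_\delta)\ge\delta$ and $\rho_{\delta+1}=\beta_\delta+1$; give $\beta_\delta$ a color forbidden for $(g_\delta,\chi_\delta,\beta_\delta)$ and give the points of $[\delta,\beta_\delta)$ the color $0$. Otherwise let $\rho_{\delta+1}=\rho_\delta+1$ and use the color $0$. Let $\chi=\bigcup_\delta\chi_\delta:\kappa\to2$, and let $g$ separate $\chi$. The set $E=\{\delta:\rho_\delta=\delta\}$ is a club. By the claim there is $\delta\in E\cap T_\kappa(g)$ with $g{\restriction}\delta=g_\delta$. Then $B(g_\delta)\ne\emptyset$,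 $g\supseteq g_\delta$, $\chi\supseteq\chi_\delta$, and $\chi(\beta_\delta)$ is forbidden, contrary to Lemma~\ref{lem:forbid}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

\begin{proof}
If ZFC is consistent, so is ZFC + $V=L$. Over a model of this theory force with the order $P_{\omega_2}$ of Section~\ref{sec:model}, and work in $V[G]$. By Lemma~\ref{lem:model}, GCH and (G) hold, $\omega_1$ is preserved, $S$ is stationary, and the universe is $L[A]$ with $A\subseteq\omega_2$. Proposition~\ref{prop:Y} gives (b). For (a), suppose $X$ is first countable, normal and not CWH. Among the closed discrete subsets of $X$ that are not separated take one, $D$, of least size $\kappa$. All subsets of $D$ of size $<\kappa$ are separated. Then $\kappa>\omega$ by Lemma~\ref{lem:countable}, $\kappa\ne\omega_1$ by Proposition~\ref{prop:aleph1}, $\kappa$ is not singular by Lemma~\ref{lem:sing}, and $\kappa$ is not a regular cardinal $\ge\omega_2$ by Lemma~\ref{lem:reg}. This is a contradiction.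
\end{proof}

In this model $Y$ is not normal, by (a).

\begin{thebibliography}{9}

\bibitem{Fl} Fleissner, 1974.

\bibitem{PS} \emph{Paranormal spaces under $\diamondsuit^{*}$},
\texttt{http://www.ams.org/journals/proc/}\allowbreak\texttt{2000-128-03/}\allowbreak\texttt{S0002-9939-99-05032-7/}\allowbreak\texttt{S0002-9939-99-05032-7.pdf}

\bibitem{Wa} Watson, 1985.

\end{thebibliography}
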